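# Divergent splittings of convergent functions: CR germs that are formally but not biholomorphically equivalent

## 1. A convergent function that splits into divergent pieces

Fix an integer $K\ge 2$ and a real sequence $a=(a_k)_{k\ge K}$ with $|a_k|\le k!$. Cut the exponential series after order $k$, give the remainder the weight $a_kv^k$, and add up:
$$g_a(v,\zeta)=i\sum_{k\ge K}a_k\,v^k\sum_{j>k}\frac{\zeta^j}{j!}. \tag{1}$$
This converges even for $a_k=k!$. For $j>k$ we have $k!/j!\le 1/(j-k)!$, so the $k$-th term is at most $\sum_{j>k}|v|^k|\zeta|^j/(j-k)!=|v\zeta|^k(e^{|\zeta|}-1)$ in absolute value. Hence $g_a$ is holomorphic for $|v\zeta|<1$.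

Now write each remainder as $e^\zeta$ minus a polynomial and collect. Put $E(\zeta)=e^\zeta-1$ and define formal series with real coefficients
$$c_a(\tau)=\sum_{k\ge K}a_k\tau^k,\qquad b_a(u_1,u_2)=-\sum_{k\ge K}a_k\sum_{j=0}^k\frac{u_1^{k-j}u_2^j}{j!},\qquad \beta_a(u_1,u_2)=c_a(u_1)+b_a(u_1,u_2). \tag{2}$$
Since $u_1^{k-j}u_2^j$ becomes $v^k\zeta^j$ at $(u_1,u_2)=(v,v\zeta)$, we get in $\mathbb C[[v,\zeta]]$
$$g_a(v,\zeta)=i\sum_k a_kv^k\Big(e^\zeta-\sum_{j\le k}\frac{\zeta^j}{j!}\Big)=i\big(c_a(v)e^\zeta+b_a(v,v\zeta)\big)=i\big(c_a(v)E(\zeta)+\beta_a(v,v\zeta)\big). \tag{3}$$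
The left side is convergent. If $a_k=k!$, then $c_a$ has radius of convergence zero, so the right side is a splitting of a convergent function into divergent pieces.

For a small example take $K=2$, $a_2=1$ and all other $a_k=0$. Then $g_a=iv^2(e^\zeta-1-\zeta-\zeta^2/2)$, $c_a=u_1^2$, $b_a=-(u_1^2+u_1u_2+\tfrac12u_2^2)$, $\beta_a=-(u_1u_2+\tfrac12u_2^2)$, and (3) is visible by inspection.

The pieces are determined by the function. This is the content of the first lemma. Let $u=(u_1,\dots,u_n)$ with $n\ge2$, and let $\sigma$ denote the substitution $u_2\mapsto u_1z$, a ring homomorphism on formal series in $u$, $z$ and possibly further variables. We write $A^\sigma$ for the result.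

**Lemma 1.** If $A,B\in\mathbb C[[u]]$ and $A^\sigma+B^\sigma e^z=0$, then $A=B=0$. In particular (take $B=0$) $\sigma$ is injective on $\mathbb C[[u]]$.

**Proof.** Compare coefficients of monomials in $u_3,\dots,u_n$. This reduces us to $n=2$. Let $A_d,B_d$ be the homogeneous parts of degree $d$. Since $A_d(u_1,u_1z)=u_1^dA_d(1,z)$, the hypothesis reads $\sum_du_1^d\big(A_d(1,z)+B_d(1,z)e^z\big)=0$, so $A_d(1,z)+B_d(1,z)e^z=0$ for each $d$. If the polynomial $B_d(1,z)$ were not zero, $e^z$ would be a rational function, which it is not. So $B_d(1,z)=0$, then $A_d(1,z)=0$, and a homogeneous polynomial of degree $d$ in $(u_1,u_2)$ with zero restriction to $u_1=1$ is zero. $\square$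

Here is what the splitting is for. We shall put the convergent function $g_a$ into the equation of a real-analytic submanifold of $\mathbb C^N$. The right side of (3) tells us how to remove $g_a$ by a *formal* holomorphic change of coordinates, whose coefficients are built from $c_a$ and $\beta_a$. The uniqueness in Lemma 1 will force every *convergent* change of coordinates between two such submanifolds to respect $c_a$, so that a divergent $c_a$ cannot be traded for a convergent one.

## 2. CR orbits, two notions of equivalence, and Conjecture 6.7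

Let $M\subset\mathbb C^N$ be a connected real-analytic submanifold, $J$ the complex structure of $\mathbb C^N$, and $T^cM=TM\cap J\,TM$. We call $M$ **generic** if $T_pM+J\,T_pM=T_p\mathbb C^N$ for all $p\in M$. If $M$ is given by real equations $\rho_1=\dots=\rho_d=0$, this holds when the $(1,0)$-differentials $\partial\rho_1,\dots,\partial\rho_d$ are independent along $M$. We shall use the following fact all the time.

**Uniqueness principle.** *A holomorphic function on a connected neighborhood of a generic $M$ that vanishes on a nonempty open piece of $M$ is identically zero.* Indeed, if $h=0$ on $M$ and $X$ is a vector field tangent to $M$, then $0=Xh=\sum_j(XZ_j)h_{Z_j}$ on $M$. By genericity the vectors $(XZ_j)_j$, with $X$ tangent to $M$, span $\mathbb C^N$ over $\mathbb C$ at each point of $M$, so all $h_{Z_j}$ vanish on $M$. Repeating this, all derivatives of $h$ vanish on $M$, and $h\equiv0$. The same argument works for a formal power series $h$ that lies in the ideal generated by the defining functions of $M$.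

**CR orbits.** For every $p\in M$ there is a unique germ $\Sigma_p$ of a real-analytic CR submanifold through $p$ such that every $q\in\Sigma_p$ can be reached from $p$ by a piecewise differentiable curve in $M$ with tangent vectors in $T^cM$. It is the (local) CR orbit of $M$ at $p$, and its dimension is the dimension at $p$ of the Lie algebra generated by the sections of $T^cM$. One says that $M$ is minimal at $p$ if $\Sigma_p$ is a neighborhood of $p$ in $M$. The dimension of $\Sigma_p$ is constant and maximal outside a proper real-analytic subvariety. If that subvariety is empty, $M$ is **of constant orbit dimension**. A germ $(M,p)$ is of constant orbit dimension if some connected representative near $p$ is.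

*Example.* In $\mathbb C^3$ with coordinates $(z,w,u)$ let $M=\{\operatorname{Im}u=0,\ \operatorname{Im}w=|z|^2\}$. Then $T^{1,0}M$ is spanned by $L=\partial_z+2i\bar z\partial_w$, and $[L,\bar L]=-2i(\partial_w+\partial_{\bar w})$. The orbits are the slices $u=\text{const}$, all of dimension $3$. Replace $|z|^2$ by $u|z|^2$. Then $[L,\bar L]=-2iu(\partial_w+\partial_{\bar w})$, so orbits have dimension $3$ where $u\ne0$ and dimension $2$ where $u=0$, and the orbit dimension is not constant.

**Holomorphic nondegeneracy.** A germ $(M,p)$ is holomorphically nondegenerate if no nonzero germ at $p$ of a holomorphic vector field $Y=\sum_jY^j(Z)\partial_{Z_j}$ is tangent to $M$, i.e. satisfies $Y\rho=0$ on $M$ for the defining functions $\rho$.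

*Example.* $\{\operatorname{Im}w=|z|^2\}\subset\mathbb C^2$ is holomorphically nondegenerate. If $Y=\alpha\partial_z+\gamma\partial_w$ is tangent, then $\frac{\gamma}{2i}-\alpha\bar z=0$ on $M$. Applying $\bar L=\partial_{\bar z}-2iz\partial_{\bar w}$, which is tangent to $M$ and kills holomorphic functions, gives $\alpha=0$ on $M$. Then $\gamma=0$ on $M$, and $Y=0$ by the uniqueness principle. On the other hand $\{\operatorname{Im}w=|z|^2\}\times\mathbb C_t$ is degenerate, because of $\partial_t$.

**Equivalences.** Let $(M,p)$, $(M',p')$ be germs of real-analytic generic submanifolds of $\mathbb C^N$ of the same dimension. They are *biholomorphically equivalent* if $H(M)=M'$ for some germ of a biholomorphism $H:(\mathbb C^N,p)\to(\mathbb C^N,p')$. They are *formally equivalent* if there is a formal power series map $H$ in $Z-p$ with $H(p)=p'$ and invertible Jacobian at $p$ such that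
$$\rho'(H(Z),\overline{H(Z)})=A(Z,\bar Z)\,\rho(Z,\bar Z)$$
for a matrix $A$ of formal power series, where $\rho,\rho'$ are vector-valued real-analytic defining functions. Since the dimensions agree, the formal inverse then sends $M'$ into $M$, and composition of two such maps multiplies the matrices. So formal equivalence is an equivalence relation.

*Example.* For $M=M'=\mathbb R\subset\mathbb C$ at $0$, the divergent map $H(u)=u+\sum_{k\ge2}k!\,u^k$ is a formal equivalence, because $H(u)-\overline{H(u)}=H(u)-H(\bar u)$ is divisible by $u-\bar u$. So a divergent formal equivalence proves nothing by itself: we must show that *no* convergent one exists.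

**Conjecture 6.7** (of "Formal versus analytic CR mappings", doi:10.4064/ap180720-16-11). *Two germs of real-analytic generic submanifolds of constant orbit dimension in $\mathbb C^N$ are formally equivalent if and only if they are biholomorphically equivalent.*

It is known to hold when the submanifolds are minimal, when they are real-algebraic, and when $N=2$. We shall see that it is false in $\mathbb C^N$ for every $N\ge5$.

## 3. Families of quadrics: one trivial case and two attempts that fail

If orbits are the slices $u=\text{const}$ of $M$, it is natural to look for divergence in the parameter $u$. In the coordinates $(\xi,\eta,w)$ consider the quadric $\operatorname{Im}w=|\xi|^2+2\operatorname{Re}(\bar\xi\eta)$. For real numbers $c,\beta$ it has the automorphism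
$$(\xi,\eta,w)\mapsto\big(\xi,\ \eta+i(c\,\xi+\beta),\ w+2\beta\xi\big). \tag{4}$$
To check this, note $2\operatorname{Re}(\bar\xi\, ic\,\xi)=0$ and $2\operatorname{Re}(i\beta\bar\xi)=2\beta\operatorname{Im}\xi=\operatorname{Im}(2\beta\xi)$. One is tempted to let $c,\beta$ be divergent series in $u$. For this to matter, the slices have to be only *pulled back* from the quadric. With coordinates $(z,t,w,u)$, convergent $q(z,u)$ with real Taylor coefficients, $q\not\equiv0$, convergent $g(z,u)$ with $g(0,0)=0$, and $E(z)=z+\cdots$, consider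
$$M_{q,g}:\quad \operatorname{Im}u_j=0,\qquad\operatorname{Im}w=|E(z)|^2+2\operatorname{Re}\big(\overline{E(z)}\,(tq+g)\big).$$
Suppose
$$q\,\kappa=i\big(c(u)E(z)+\beta(u)\big)-g,\qquad c,\beta\in\mathbb R[[u]],\quad \kappa(0,0)=0. \tag{5}$$
Then $(z,t,w,u)\mapsto(z,\,t+\kappa,\,w+2\beta E,\,u)$ sends $M_{q,0}$ into $M_{q,g}$, because it replaces $tq+g$ by $tq+i(cE+\beta)$ and we are in the situation of (4). If $c,\beta,\kappa$ converge, this is a biholomorphic equivalence.

**The trivial case $q=1$.** Take $c=\beta=0$, $\kappa=-g$. All $M_{1,g}$ are biholomorphic to $M_{1,0}$. If the slices are honestly quadrics, analytically in $u$, nothing can happen. So $q$ has to vanish somewhere.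

**First attempt: let $q$ vanish in the parameters, $q=u_1^m$.** Suppose (5) has a formal solution $c,\beta,\kappa$, perhaps divergent. Expand $g=\sum_jg_j(u)z^j$. The coefficients of $z^0$ and $z^1$ in (5) give $i\beta\equiv g_0$ and $ic\equiv g_1$ modulo $u_1^m$. Hence the parts $c_{<m},\beta_{<m}$ of degree $<m$ in $u_1$ are the corresponding parts of the convergent series $-ig_1,-ig_0$. So they converge, and they are real since $c,\beta$ are. Write $\beta=\beta_{<m}+u_1^m\beta_{\ge}$. Then (5) also holds with $c,\beta$ replaced by $c_{<m}$ and $\beta_{<m}+\beta_{\ge}(0)u_1^m$ and with a new $\kappa$, namely the old one minus $i$ times the product of $E$ with a series, minus $i(\beta_\ge-\beta_\ge(0))$. The new $\kappa$ vanishes at $0$, and it is the quotient by $u_1^m$ of a convergent series, so it converges. The germs are biholomorphically equivalent after all. The exact obstacle is that modulo $q(u)$ the Taylor coefficients of the convergent $g$ in $z$ *display* $c$ and $\beta$.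

To prevent this, the zero set of $q$ must mix $z$ with $u$. We shall take $q=p$ with $p(z,u)=u_2-u_1z$. Restricting to $p=0$ is the substitution $\sigma$, and the requirement on $g(u_1,z)$ becomes $g=i(cE+\beta)^\sigma$, which is (3). Each Taylor coefficient of $g_a$ in $z$ is a polynomial in $u_1$. So no single coefficient shows $c_a$.

**Second attempt: $p=u_2-u_1z$, but the simplest function $E(z)=z$.** Suppose $g(u_1,z)=i\big(c(u_1)z+\beta(u_1,u_1z)\big)$ is convergent, with $c,\beta$ real formal series of order at least $2$. Put $\beta_1=\frac{c(u_1)}{u_1}u_2+\beta$. Then $g(u_1,z)=i\beta_1(u_1,u_1z)$. If $\beta_1=\sum\beta_{mj}u_1^mu_2^j$, then $g=i\sum\beta_{mj}u_1^{m+j}z^j$, and Cauchy's estimates $|\beta_{mj}|\le CA^{m+2j}$ show that $\beta_1$ converges. Now (5) holds with $c=0$, with $\beta=\beta_1$, and with $p\kappa=i\big(\beta_1(u_1,u_2)-\beta_1(u_1,u_1z)\big)$. The right side is convergent and vanishes on $p=0$, so $\kappa$ converges, and $\kappa(0,0)=0$ because $\beta_1$ has order at least $2$. Again the germs are biholomorphic. What went wrong is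 that $c(u_1)z$ could be absorbed into $\beta$: the analogue of Lemma 1 for $z$ instead of $e^z$ is false. With $E(z)=e^z-1$ Lemma 1 forbids the absorption.

## 4. The germs $M^a$ and the theorem

Fix integers $n\ge2$, $l\ge0$, $K\ge2$ and put $N=n+l+3$. (The case $n=2$, $l=0$ gives $N=5$.) Coordinates in $\mathbb C^N$ are $(x,u)$ with $x=(z,t,w,y)\in\mathbb C\times\mathbb C\times\mathbb C\times\mathbb C^l$ and $u\in\mathbb C^n$. Put
$$E(z)=e^z-1,\qquad p=p(z,u)=u_2-u_1z,\qquad X_a(z,t,u)=t\,p(z,u)+g_a(u_1,z),$$
and let $M^a$ be the germ at $0$ of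
$$M^a:\quad\operatorname{Im}u_1=\dots=\operatorname{Im}u_n=0,\qquad\operatorname{Im}w=|E(z)|^2+2\operatorname{Re}\big(\overline{E(z)}\,X_a(z,t,u)\big)+\sum_j|y_j|^2. \tag{6}$$
We write $M^0$ for the germ with all $a_k=0$.

To measure divergence, for $\theta\ge0$ let $G_\theta\subset\mathbb C[[\tau]]$ be the set of series $\sum f_k\tau^k$ with $|f_k|\le CA^k(k!)^\theta$ for some $C,A$. Thus $G_0=\mathbb C\{\tau\}$. For example $\sum(k!)^{\theta'}\tau^k$ lies in $G_{\theta'}$, but not in $G_\theta$ for $\theta<\theta'$, because $(k!)^{\theta'-\theta}$ grows faster than any $CA^k$.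

**Theorem 2.**
1. $M^a$ is a germ of a connected real-analytic generic submanifold of constant orbit dimension. Its local orbits are the slices $u=\mathrm{const}$, and $M^a$ is holomorphically nondegenerate.
2. All the germs $(M^a,0)$ are formally equivalent. The formal equivalence $(M^0,0)\to(M^a,0)$ can be taken of the form $\mathrm{id}+O(|Z|^{K-1})$ (with unipotent linear part if $K=2$).
3. If $(M^a,0)$ and $(M^{a'},0)$ are biholomorphically equivalent and $c_a\in G_\theta$ for some $0\le\theta\le1$, then $c_{a'}\in G_\theta$.

**Corollary 3.** With $a_k=0$ and $a'_k=k!$, the germs $(M^a,0)$ and $(M^{a'},0)$ are formally but not biholomorphically equivalent. So Conjecture 6.7 is false in $\mathbb C^N$ for every $N\ge5$, and the counterexamples can be taken holomorphically nondegenerate. Moreover, the germs $M^{a(\theta)}$ with $a(\theta)_k=(k!)^\theta$, $\theta\in[0,1]$, form an uncountable family of pairwise formally equivalent, pairwise biholomorphically inequivalent germs.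

**Proof of Corollary 3 from Theorem 2.** The zero series is in $G_0$ and $\sum k!\,\tau^k$ is not, so parts 2 and 3 give the first claim. The second follows with part 1, since $n+l+3$ takes every value $\ge5$. For the family, let $\theta<\theta'$. Then $c_{a(\theta)}\in G_\theta$ and $c_{a(\theta')}\notin G_\theta$, so part 3 excludes a biholomorphic equivalence. $\square$

**The slices as pullbacks.** Let $r=l+3$ and
$$Q=\Big\{(\xi,\eta,w,y)\in\mathbb C^r:\ \operatorname{Im}w=|\xi|^2+2\operatorname{Re}(\bar\xi\eta)+\sum_j|y_j|^2\Big\},\qquad F_u(x)=\big(E(z),X_a(z,t,u),w,y\big).$$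
For real $u$ the slice $M_u=\{x:(x,u)\in M^a\}$ equals $F_u^{-1}(Q)$. It contains $x=0$, because $E(0)=0$. The Hermitian form $|\xi|^2+2\operatorname{Re}(\bar\xi\eta)+\sum|y_j|^2$ has matrix $G=\begin{pmatrix}1&1\\1&0\end{pmatrix}\oplus I_l$ with $\det G=-1$, so it is nondegenerate. The $(z,t)$-block of $DF_u$ is $\begin{pmatrix}e^z&0\\ \partial_zX_a&p\end{pmatrix}$, hence
$$\det DF_u=e^z\,p(z,u). \tag{7}$$
So off $\{p=0\}$ the slice is locally a copy of the quadric, and on $\{p=0\}$ the map $F_u$ collapses.

The only theorem quoted in the proof of Theorem 2 is the following one (Tanaka, *J. Math. Soc. Japan* 14 (1962), 397–429; Chern–Moser, *Acta Math.* 133 (1974), 219–271).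

**(T)** *Let $Q=\{\operatorname{Im}w=\langle\zeta,\zeta\rangle\}\subset\mathbb C^r$, $r\ge2$, with $\langle\cdot,\cdot\rangle$ a nondegenerate Hermitian form. A biholomorphic map from a connected neighborhood of a point $q\in Q$ onto an open set of $\mathbb C^r$, mapping a neighborhood of $q$ in $Q$ into $Q$, is near $q$ the restriction of a projective linear transformation of $\mathbb P^r\supset\mathbb C^r$.*

The maps (4), extended by the identity in $y$, are (affine) examples.

## 5. Orbits and holomorphic nondegeneracy of $M^a$

**Orbits.** The aim is to compute the Lie algebra generated by $T^cM^a$. Let $R$ be the right side of the last equation in (6). Then $M^a$ is a graph over a polydisc in $(z,t,y,\operatorname{Re}w,\operatorname{Re}u)$, so it is connected. The forms $\partial(\operatorname{Im}u_j)=\frac1{2i}du_j$ and $\partial(\operatorname{Im}w-R)=\frac1{2i}dw-\partial R$ are independent, since $R$ does not involve $w$. So $M^a$ is generic, of CR dimension $N-(n+1)=l+2$, and $T^{1,0}M^a$ is spanned by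
$$L_s=\partial_s+2iR_s\partial_w,\qquad s\in\{z,t,y_1,\dots,y_l\},$$
since $L_s(\operatorname{Im}w-R)=R_s-R_s=0$. These fields and their conjugates annihilate all $u_j,\bar u_j$, and
$$[L_s,\overline{L_{s'}}]=-2iR_{s\bar s'}\,(\partial_w+\partial_{\bar w}). \tag{8}$$
From $R=E\bar E+\bar EX_a+E\bar X_a+\sum y_j\bar y_j$ we get $R_{z\bar z}=|E'|^2+2\operatorname{Re}(\overline{E'}\,\partial_zX_a)$. At $0$ we have $E'=1$ and $\partial_zX_a=-tu_1+\partial_zg_a=0$, so $R_{z\bar z}=1$ there and $R_{z\bar z}\neq0$ near $0$. Thus at every point near $0$ the Lie algebra contains the $L_s$, the $\overline{L_s}$ and $\partial_w+\partial_{\bar w}$, and consists of fields tangent to the slices $u=\text{const}$. Its dimension is $2(l+2)+1=\dim M^a-n$, the dimension of the slices. So the orbits are the slices, and $M^a$ is of constant orbit dimension.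

**Holomorphic nondegeneracy.** The aim is to show that a holomorphic field $Y=\sum_sY^s\partial_s+Y^w\partial_w+\sum_jY^{u_j}\partial_{u_j}$ tangent to $M^a$ is zero. Tangency gives $Y^{u_j}=Y(u_j-\bar u_j)=0$ on $M^a$, hence $Y^{u_j}\equiv0$ by the uniqueness principle. Tangency to the last equation then reads $\frac1{2i}Y^w-\sum_sY^sR_s=0$ on $M^a$. Apply $\overline{L_{s'}}$, which is tangent to $M^a$, kills holomorphic functions, and acts on $R_s$ as $\partial_{\bar s'}$:
$$\sum_sY^sR_{s\bar s'}=0\quad\text{on }M^a,\ \text{for all }s'.$$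
With $f=(E,X_a,y)$ and $R=\sum G_{\alpha\beta}f_\alpha\bar f_\beta$ we have $R_{s\bar s'}=\sum G_{\alpha\beta}\,\partial_sf_\alpha\,\overline{\partial_{s'}f_\beta}$, so by (7) $\det(R_{s\bar s'})=\det G\cdot|e^zp|^2=-|e^zp|^2$. Hence all $Y^s=0$ at the points of $M^a$ with $p\ne0$. These are dense in $M^a$ by the uniqueness principle, so $Y^s=0$ on $M^a$, and $Y^s\equiv0$. Then $Y^w=0$ on $M^a$ and $Y\equiv0$. This proves part 1. $\square$

## 6. The formal equivalence $M^0\to M^a$

The aim is to solve (5) formally with $q=p$, $g=g_a$, $c=c_a(u_1)$, $\beta=\beta_a(u_1,u_2)$. Put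
$$\kappa=-i\sum_{k\ge K}a_k\sum_{j=1}^k\frac{u_1^{k-j}}{j!}\sum_{q=0}^{j-1}u_2^q(u_1z)^{j-1-q}.$$
The $k$-th term is homogeneous of degree $(k-j)+(j-1)=k-1$ in $u$ and polynomial in $z$, so $\kappa$ is a formal series of order $\ge K-1\ge1$. From $u_2^j-(u_1z)^j=p\sum_{q=0}^{j-1}u_2^q(u_1z)^{j-1-q}$ and then (3),
$$\kappa\,p=i\big(b_a(u_1,u_2)-b_a(u_1,u_1z)\big)=i\,b_a(u_1,u_2)+i\,c\,e^z-g_a(u_1,z)=i\big(cE(z)+\beta\big)-g_a(u_1,z). \tag{9}$$
In the example $a_2=1$ of Section 1, $\kappa=-i\big(u_1+\tfrac12(u_2+u_1z)\big)$, and both sides of (9) equal $-i\big(u_1u_2-u_1^2z+\tfrac12(u_2^2-u_1^2z^2)\big)$.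

Let $\Phi$ be the formal map
$$z'=z,\quad t'=t+\kappa(z,u),\quad w'=w+2\beta(u)E(z),\quad y'=y,\quad u'=u.$$
Then $\Phi(0)=0$. Since $\kappa$ has order $\ge K-1$ and $\beta E$ has order $\ge K+1$, we have $\Phi=\mathrm{id}+O(|Z|^{K-1})$. The series $\kappa$ depends only on $(z,u)$, so the linear part of $\Phi$ is unipotent, hence invertible.

It remains to check that $\Phi$ sends $M^0$ into $M^a$ formally, where now $u$ and $\bar u$ are independent variables. Let $\rho_w=\frac{w-\bar w}{2i}-E\bar E-\bar Etp-E\bar t\bar p-\sum y_j\bar y_j$ be the last defining function of $M^0$ and $\rho_w'$ that of $M^a$. By (9), $X_a(z,t+\kappa,u)=tp+i(cE+\beta)$. Since $c,\beta$ have real coefficients, their conjugates are $c(\bar u_1),\beta(\bar u)$, and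
$$\begin{aligned}\rho_w'(\Phi,\bar\Phi)&=\rho_w+\tfrac1i\big(\beta(u)E-\beta(\bar u)\bar E\big)-i\bar E\big(c(u_1)E+\beta(u)\big)+iE\big(c(\bar u_1)\bar E+\beta(\bar u)\big)\\&=\rho_w-i(E+\bar E)\big(\beta(u)-\beta(\bar u)\big)-iE\bar E\big(c(u_1)-c(\bar u_1)\big).\end{aligned}$$
The last two terms lie in the ideal generated by the $u_j-\bar u_j$. These are multiples of the other defining functions $\operatorname{Im}u_j$, which $\Phi$ preserves. So $\Phi$ is a formal equivalence $(M^0,0)\to(M^a,0)$. As formal equivalence is an equivalence relation, part 2 follows. $\square$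

## 7. Linear relations on the collapsing divisor

On $\{p=0\}$, i.e. after applying $\sigma$, the components of $F_u$ satisfy a linear relation with coefficients in $\mathbb C[[u]]$, by (3). We now show that it is the only one. Put
$$V=(V_0,\dots,V_r)=(1,\,E(z),\,X_a,\,w,\,y),\qquad\pi_a=\big(-i\beta_a(u_1,u_2),\,-ic_a(u_1),\,1,\,0,\dots,0\big)\in\mathbb C[[u]]^{r+1}.$$
For a row $\epsilon=(\epsilon_0,\dots,\epsilon_r)$ write $\epsilon V=\sum_m\epsilon_mV_m$.

**Lemma 4.** For $\epsilon\in\mathbb C[[u]]^{r+1}$ we have $(\epsilon V)^\sigma=0$ if and only if $\epsilon=\epsilon_2\,\pi_a$.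

**Proof.** Since $p^\sigma=0$, (3) gives $X_a^\sigma=g_a(u_1,z)=i\big(c_a(u_1)E(z)+\beta_a(u_1,u_1z)\big)$. Hence, with $c=c_a(u_1)$ and $\beta=\beta_a$,
$$(\epsilon V)^\sigma=(\epsilon_0+i\beta\epsilon_2)^\sigma+(\epsilon_1+ic\,\epsilon_2)^\sigma E(z)+\epsilon_3^\sigma w+\sum_{i=1}^l\epsilon_{3+i}^\sigma y_i.$$
If this is zero, the coefficients of $w$ and $y_i$ give $\epsilon_m^\sigma=0$, so $\epsilon_m=0$ for $m\ge3$ by Lemma 1. For the rest put $B=\epsilon_1+ic\,\epsilon_2$ and $A=\epsilon_0+i\beta\epsilon_2-B$. Then $A^\sigma+B^\sigma e^z=0$, so $A=B=0$ by Lemma 1, i.e. $\epsilon_0=-i\beta\epsilon_2$ and $\epsilon_1=-ic\,\epsilon_2$. So $\epsilon=\epsilon_2\pi_a$. The converse is read off from the display. $\square$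

The plan for part 3 is now this. A biholomorphism acts on slices by projective transformations $\Lambda(u)$ of $Q$, by (T), and $\Lambda$ can be chosen analytic in $u$. It must carry collapsing divisor to collapsing divisor, so the convergent matrix $\Lambda$ carries the relation $\pi_{a'}$ (in the variables $\psi(u)$) to a multiple of $\pi_a$. This ties $c_{a'}$ to $c_a,\beta_a$ by convergent data.

## 8. What a biholomorphism does to the relation

Let $M=M^a$, $M'=M^{a'}$, and let $H=(z',t',w',y',u')$ be a germ of a biholomorphism at $0$ with $H(0)=0$ and $H(M)=M'$. Let $F'_u$ be the map $F_u$ formed with $a'$.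

**Step 1: slices go to slices.** The claim is that $u'=\psi(u)$ with $\psi$ a biholomorphic germ at $0$, real on real $u$. Let $h=u_j\circ H$. It is holomorphic and real on $M$. So on $M$ we have $\overline{L_s}h=0$ and $L_sh=L_s\bar h=0$. By (8), $0=[L_z,\overline{L_z}]h=-2iR_{z\bar z}h_w$ on $M$, so $h_w=0$ on $M$ and $h_w\equiv0$ by the uniqueness principle. Then $0=L_sh=h_s$ on $M$, so $h_s\equiv0$ for $s=z,t,y_i$. Thus $h$ depends on $u$ only. For real $u$ near $0$ we have $(0,u)\in M$, so $\psi(u)$ is real. Put $H_u(x)=(z',t',w',y')(x,u)$ and $J=\det\partial H_u/\partial x$. The Jacobian matrix of $H$ is block triangular, so $\det DH=\det D\psi\cdot J$. Hence $\psi$ is biholomorphic at $0$ and $J$ is a unit in $\mathbb C\{x,u\}$.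

**Step 2: each good slice map is projective.** Choose a polydisc $P\times\Delta\ni0$ (with $x\in P$, $u\in\Delta$) on which everything below is defined, with $H$ and $\psi$ biholomorphic onto their images and $H(M\cap(P\times\Delta))\subset M'$. Then each $H_u$ is injective with nonvanishing Jacobian on $P$. Put
$$p'=\psi_2(u)-\psi_1(u)z'(x,u),\qquad V'=\big(1,\,E(z'),\,X_{a'}(z',t',\psi(u)),\,w',\,y'\big).$$
By (7) for $a'$, the Jacobian of $F'_{\psi(u)}$ at $H_u(x)$ is $e^{z'}p'$. Let $\Delta^*$ be the set of $u\in\Delta\cap\mathbb R^n$ with $(u_1,u_2)\ne0$ and $(\psi_1,\psi_2)(u)\ne0$. Since $\psi$ restricts to a diffeomorphism of $\Delta\cap\mathbb R^n$ onto an open subset of $\mathbb R^n$, we remove only two closed submanifolds of codimension $2$. So $\Delta^*$ is open and dense in $\Delta\cap\mathbb R^n$.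

Fix $u\in\Delta^*$. Then $p(\cdot,u)=u_2-u_1z\not\equiv0$ on $P$. Also $p'(\cdot,u)\not\equiv0$: if $\psi_1(u)=0$, then $p'=\psi_2(u)\ne0$, and if $\psi_1(u)\ne0$, use that $z'(\cdot,u)$ is nonconstant because $H_u$ has nonvanishing Jacobian. Near $x=0$ the slice $M_u\cap P$ is a nonempty smooth real hypersurface, so the nonzero holomorphic function $pp'(\cdot,u)$ does not vanish identically on it. Choose $x_0\in M_u\cap P$ with $pp'(x_0,u)\ne0$. Then $F_u$ is biholomorphic near $x_0$ and $F'_{\psi(u)}$ is biholomorphic near $H_u(x_0)$. The map $F'_{\psi(u)}\circ H_u\circ F_u^{-1}$ is therefore biholomorphic near $F_u(x_0)\in Q$. Because $u$ and $\psi(u)$ are real, $F_u^{-1}$ takes $Q$ into $M_u$, $H_u$ takes $M_u$ into $M'_{\psi(u)}$, and $F'_{\psi(u)}$ takes this into $Q$. By (T) there is $\Lambda_u\in GL_{r+1}(\mathbb C)$ with rows $\lambda_0,\dots,\lambda_r$ such that near $x_0$, hence on $P$ by the identity theorem,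
$$(\lambda_0V)\,V'_j=\lambda_jV,\qquad j=0,\dots,r. \tag{10}$$

**Step 3: an analytic choice of $\Lambda$.** The aim is to replace the matrices $\Lambda_u$, known only for $u\in\Delta^*$ and in no controlled way, by one matrix over $\mathbb C\{u\}$. Expand (10) in Taylor series in $x$ at $0$. This is an infinite homogeneous linear system in the $(r+1)^2$ unknowns $\lambda_{jm}$, with coefficients holomorphic in $u\in\Delta$. For $u\in\Delta^*$ it has a nonzero solution, so all its $(r+1)^2\times(r+1)^2$ minors vanish on $\Delta^*$. They vanish on $\Delta\cap\mathbb R^n$ by density, and then identically on $\Delta$. So over the field $\mathrm{Frac}\,\mathbb C\{u\}$ the system has rank less than $(r+1)^2$. Finitely many equations span the row space, and there is a nonzero solution. Clearing denominators, we obtain a nonzero matrix $\Lambda=(\lambda_{jm})$ over $\mathbb C\{u\}$ such that (10) holds identically on $P\times\Delta_1$ for a smaller polydisc $\Delta_1\ni0$. From now on $\Lambda$ is this matrix.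

**Step 4: $\lambda_0V\not\equiv0$ and $\det\Lambda\not\equiv0$.** The solution just found is only known to be nonzero, so we must check that it is invertible. Choose $u\in\Delta^*\cap\Delta_1$ with $\Lambda(u)\ne0$, which is possible because $\Delta^*$ is dense in the real points. Take $x_0$ as in Step 2 for this $u$. Near $x_0$ the components of $V$ other than the constant $1$ are local coordinates (those of $F_u$), and so are those of $V'$ (those of $F'_{\psi(u)}\circ H_u$). So the components of $V$ are linearly independent functions of $x$, and so are those of $V'$. If $\lambda_0V\equiv0$ on $P$ for this $u$, then (10) gives $\Lambda(u)V\equiv0$, so $\Lambda(u)=0$, a contradiction. So $\lambda_0V\not\equiv0$. If a row $\epsilon\in\mathbb C^{r+1}$ satisfies $\epsilon\Lambda(u)=0$, then $(\lambda_0V)\,\epsilon V'=\epsilon\Lambda(u)V=0$, so $\epsilon V'=0$ and $\epsilon=0$. Hence $\det\Lambda(u)\ne0$.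

**Step 5: Jacobian identity.** The aim is an equation in $\mathbb C\{x,u\}$ relating $p$ and $p'$. For $\xi\in\mathbb C^r$ put $\ell_j=\lambda_{j0}+\sum_{m\ge1}\lambda_{jm}\xi_m$ and $f_j=\ell_j/\ell_0$, $1\le j\le r$, where $\ell_0\ne0$. Then $\ell_0\,\partial f_j/\partial\xi_m=\lambda_{jm}-f_j\lambda_{0m}$. Multiplying $\Lambda$ on the right by $\begin{pmatrix}1&0\\\xi&I\end{pmatrix}$, of determinant $1$, replaces its first column by $(\ell_0,\dots,\ell_r)^T$. Subtracting $f_j$ times row $0$ from row $j$ turns this column into $(\ell_0,0,\dots,0)^T$. Hence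
$$\det\Lambda=\ell_0\det(\lambda_{jm}-f_j\lambda_{0m})_{j,m\ge1}=\ell_0^{\,r+1}\det(\partial f/\partial\xi).$$
Where $\lambda_0V\ne0$, (10) says $F'_{\psi(u)}\circ H_u=f\circ F_u$. Taking Jacobians with (7), and then using that $\lambda_0V\not\equiv0$, we get
$$e^{z'}\,J\,p'\,(\lambda_0V)^{r+1}=\det\Lambda(u)\;e^z\,p\qquad\text{in }\mathbb C\{x,u\}. \tag{11}$$

**Step 6: $p$ divides $p'$.** This says that $H$ carries the collapsing divisor of $M$ into that of $M'$. The element $p=u_2-u_1z$ is part of a coordinate system at $0$. So it is prime in $\mathbb C\{x,u\}$, and a series is divisible by $p$ exactly when $\sigma$ kills it. By (11) and since $e^{z'}$ and $J$ are units, $p$ divides $p'$ or $\lambda_0V$. Suppose $p\mid\lambda_0V$. By (10) with $j=1$ also $p\mid\lambda_1V$. So $(\lambda_0V)^\sigma=(\lambda_1V)^\sigma=0$, and by Lemma 4 both rows $\lambda_0,\lambda_1$ are multiples of the single row $\pi_a$. This contradicts $\det\Lambda\ne0$. Hence $p\mid p'$, i.e.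
$$\psi_2^\sigma=\psi_1^\sigma\,z'^\sigma. \tag{12}$$

**Step 7: $\Lambda$ transports the relation.** Put $\hat c=c_{a'}\circ\psi_1$, $\hat\beta=\beta_{a'}\circ(\psi_1,\psi_2)$ and $\hat\pi=(-i\hat\beta,-i\hat c,1,0,\dots,0)$, all over $\mathbb C[[u]]$. The claim is that
$$\hat\pi\,\Lambda=\mu\,\pi_a\qquad\text{for some }\mu\in\mathbb C[[u]],\ \mu\ne0. \tag{13}$$
Since $p'^\sigma=0$, we have $X_{a'}(z',t',\psi)^\sigma=\big(t'p'+g_{a'}(\psi_1,z')\big)^\sigma=g_{a'}(\psi_1^\sigma,z'^\sigma)$. In (3) for $a'$ substitute $v=\psi_1^\sigma$, $\zeta=z'^\sigma$, which have no constant terms. By (12), $v\zeta=\psi_2^\sigma$, so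
$$X_{a'}(z',t',\psi)^\sigma=i\big(\hat c\,E(z')+\hat\beta\big)^\sigma,\qquad\text{i.e.}\qquad(\hat\pi V')^\sigma=0.$$
Multiply by $(\lambda_0V)^\sigma$ and use (10): $(\hat\pi\Lambda V)^\sigma=0$. By Lemma 4 the row $\hat\pi\Lambda$ is a multiple $\mu\pi_a$. As $\hat\pi\ne0$ and $\det\Lambda\ne0$, $\mu\ne0$.

**Step 8: solving for $c_{a'}\circ\psi_1$.** Multiply (13) on the right by the adjugate matrix of $\Lambda$ and put $\nu=\pi_a\,\mathrm{adj}\,\Lambda$. Then $\det\Lambda\cdot\hat\pi=\mu\,\nu$. The entry with index $2$ is $\det\Lambda=\mu\nu_2$, so $\nu_2\ne0$. The entry with index $1$ is $-i\hat c\det\Lambda=\mu\nu_1$. Inserting the former into the latter and canceling $\mu$, we obtain, with $\delta=\nu_2$ and $h=\nu_1$,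
$$-i\,\delta\cdot(c_{a'}\circ\psi_1)=h,\qquad\delta,h\in\mathbb C\{u\}\,[\,c_a(u_1),\beta_a(u_1,u_2)\,],\qquad\delta\ne0. \tag{14}$$

## 9. Growth of coefficients along a curve

**Step 9: restriction to a curve.** The aim is to pass from (14) to one variable without losing $\delta\ne0$. Choose $v\in\mathbb C^n$ with $v_1=1$ such that the lowest homogeneous part of $\delta\circ\psi^{-1}$ does not vanish at $v$. This is possible, because a homogeneous polynomial vanishing on $\{v_1=1\}$ vanishes on $\{v_1\ne0\}$ and is zero. Put $\gamma(\tau)=\psi^{-1}(\tau v)$. It is a convergent curve with $\gamma(0)=0$, $\psi_1(\gamma(\tau))=\tau$ and $\delta\circ\gamma\ne0$. By (14),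
$$-i\,\delta(\gamma(\tau))\,c_{a'}(\tau)=h(\gamma(\tau)). \tag{15}$$

**Step 10: division in $G_\theta$.** The claim is that if $f_1,f_2\in G_\theta$, $f_1\ne0$, and $f_1f=f_2$ with $f\in\mathbb C[[\tau]]$, then $f\in G_\theta$. We need three facts.

* $G_\theta$ is a ring containing $\mathbb C\{\tau\}$. Sums are clear after enlarging constants. For products, $k!\,q!\le(k+q)!$ bounds the coefficient of $\tau^m$ by $(m+1)C^2A^m(m!)^\theta$ when both factors have the constants $C,A$.
* A unit of $\mathbb C[[\tau]]$ lying in $G_\theta$ is invertible in $G_\theta$. Dividing by the constant term, write it as $1-\sum_{k\ge1}f_k\tau^k$. Enlarging $A$, we may assume $|f_k|\le A^k(k!)^\theta$ for all $k\ge1$. The coefficient of $\tau^k$, $k\ge1$, in the inverse is the sum of $\prod_if_{k_i}$ over the $2^{k-1}$ compositions $k=k_1+\dots+k_m$, and $\prod k_i!\le k!$. So it is at most $2^{k-1}A^k(k!)^\theta$ in absolute value.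
* If $\tau^qf\in G_\theta$, then $f\in G_\theta$, because $(k+q)!=k!\,q!\binom{k+q}{q}\le q!\,2^{k+q}\,k!$.

Now write $f_1=\tau^qe$ with $e$ a unit. By the third fact $e\in G_\theta$, by the second $e^{-1}\in G_\theta$, so $\tau^qf=e^{-1}f_2\in G_\theta$, and $f\in G_\theta$ by the third fact again.

**Step 11: substitution of $\gamma$.** The claim is that if $c_a\in G_\theta$, then $c_a(\gamma_1)$ and $\beta_a(\gamma_1,\gamma_2)$ are in $G_\theta$. Let $|a_k|\le CA^k(k!)^\theta$ with $A\ge1$, and let $B\ge1$ be such that the coefficients of $\tau^q$ in $\gamma_1,\gamma_2$ are at most $B^q$ in absolute value for all $q\ge1$. Such a $B$ exists since $\gamma_1,\gamma_2$ converge and vanish at $0$. A product of $k\ge1$ factors from $\{\gamma_1,\gamma_2\}$ has $\tau^q$-coefficient zero for $k>q$. Otherwise that coefficient is a sum over the compositions of $q$ into $k$ parts, of which there are at most $2^q$, so it is at most $(2B)^q$ in absolute value. Since $\sum_{j\le k}1/j!\le e$, the $\tau^q$-coefficients of $c_a(\gamma_1)$ and of $b_a(\gamma_1,\gamma_2)$ are bounded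 by
$$\sum_{K\le k\le q}|a_k|\,e\,(2B)^q\le C\,e\,q\,(2AB)^q(q!)^\theta.$$
As $q\le2^q$, both series are in $G_\theta$, and so is $\beta_a(\gamma_1,\gamma_2)=c_a(\gamma_1)+b_a(\gamma_1,\gamma_2)$.

**Step 12: end of the proof of part 3.** Let $c_a\in G_\theta$. Elements of $\mathbb C\{u\}$ composed with $\gamma$ lie in $\mathbb C\{\tau\}\subset G_\theta$. So by Step 11 and the ring property, $\delta\circ\gamma$ and $h\circ\gamma$ are in $G_\theta$. Since $\delta\circ\gamma\ne0$, (15) and Step 10 give $c_{a'}\in G_\theta$. This completes the proof of Theorem 2, and with it of Corollary 3. $\blacksquare$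

## 10. The pair in $\mathbb C^5$, and real codimension one

With $n=2$, $l=0$, $K=2$, coordinates $(z,t,w,u_1,u_2)$, and $\operatorname{Im}u_1=\operatorname{Im}u_2=0$ in both cases, the two germs of Corollary 3 are
$$M:\ \operatorname{Im}w=|e^z-1|^2+2\operatorname{Re}\Big[(e^{\bar z}-1)\,t(u_2-u_1z)\Big],$$
$$M':\ \operatorname{Im}w=|e^z-1|^2+2\operatorname{Re}\Big[(e^{\bar z}-1)\Big(t(u_2-u_1z)+i\sum_{k\ge2}k!\,u_1^k\sum_{j>k}\frac{z^j}{j!}\Big)\Big].$$
Both have dimension $7$ and orbits of dimension $5$. They are formally but not biholomorphically equivalent at $0$. For this pair $c_a=\beta_a=0$, so Step 11 is not needed: (14) says directly that $c_{a'}\circ\psi_1$ is a quotient of convergent series.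

In general Theorem 2 gives counterexamples for every orbit codimension $n\ge2$ and every CR dimension $l+2\ge2$, with orbits of hypersurface type, and with the formal equivalence agreeing with the identity to arbitrarily high order if $K$ is large. Their real codimension is $n+1\ge3$. Nothing is claimed here about $N=3,4$ or about orbit codimension exactly $1$ in real codimension $\ge2$.

In real codimension $1$, with $N\ge2$, Conjecture 6.7 is true. A hypersurface of constant orbit dimension has orbits of dimension $2N-1$, and is then minimal, or of dimension $2N-2$, and then $T^cM$ is involutive, i.e. $M$ is Levi-flat. Two Levi-flat germs are both biholomorphic to $\{\operatorname{Im}Z_N=0\}$ at $0$ by É. Cartan's theorem. Two minimal germs are covered by the known minimal case quoted in Section 2.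

It remains to see that a minimal $M$ is not formally equivalent to $M'=\{\operatorname{Im}Z_N=0\}$. Suppose $H$ is such an equivalence, let $\rho$ be a defining function of $M$, and put $h=Z_N\circ H$. Then $h-\bar h$ lies in the ideal $(\rho)$. If $L$ is a $(1,0)$ field tangent to $M$, then $\bar Lh=0$, and $Lh=L(h-\bar h)\in(\rho)$ because $L\rho\in(\rho)$. So the Lie algebra generated by these $L$ and $\bar L$ annihilates $h$ modulo $(\rho)$. By minimality it contains a frame of $\mathbb CTM$ at the point, hence near it. So all first derivatives of the formal series $h|_M$ in coordinates of $M$ vanish, and $h|_M$ is constant. By the formal version of the uniqueness principle $h$ is constant, which contradicts the invertibility of $H$.
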